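# Signs in a quadratic field: computable bi-orders on metabelian groups

## A quadratic block with three states

Let $p$ be a prime, $K=\mathbb Q(\sqrt p)$ and $a=p+\sqrt p\in K$. Let $R=K[Y,Y^{-1}]$, with two commuting operators: $x$ is multiplication by $a$, and $y$ is multiplication by $Y$. The construction used below is a block that can be in one of three states.

* *Open*: the block is $R$ itself.
* *Plus*: the block is $R/(Y-\beta)\cong K$ with $\beta=N\sqrt p$ for some integer $N\ge1$. So $y$ acts as multiplication by $N\sqrt p$.
* *Minus*: the same with $\beta=-N\sqrt p$.

Consider a strict total order on the additive group of the block that is invariant: $m>0$ implies $xm>0$ and $ym>0$. Since the order is total and $x,y$ act injectively, we then have $m>0\iff ym>0$ for $m\ne0$. In the plus state $ym=N\sqrt p\,m$, and $N\ge1$, so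
$$m>0\iff N\sqrt p\,m>0\iff \sqrt p\,m>0 .$$
In the minus state $ym=-N\sqrt p\,m$, so $m>0\iff \sqrt p\,m<0$. Hence every invariant order reveals whether the block is plus or minus: pick any $m\neq0$ and compare the signs of $m$ and of $\sqrt p\,m=xm-pm$. The value of $N$ plays no role in this comparison.

Invariant orders exist in all three states. Let $\iota^{\pm}:K\to\mathbb R$ be the embeddings that send the element $\sqrt p$ to $\pm\sqrt p\in\mathbb R$. As $p>\sqrt p$, both $\iota^+(a)$ and $\iota^-(a)$ are positive. In the plus state, order $K$ through $\iota^+$; then $\iota^+(\beta)=N\sqrt p>0$. In the minus state, order $K$ through $\iota^-$; then $\iota^-(\beta)=-N\cdot(-\sqrt p)>0$. In the open state, call $\sum c_iY^i$ positive when its top coefficient $c_d$ has $\iota^+(c_d)>0$; multiplication by $a$ multiplies the top coefficient by $a$, and multiplication by $Y$ shifts it. (With $\iota^-$ in place of $\iota^+$ this works too, so an open block is not committed to either sign.)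

The block is for the following question. A computable group is one we can multiply in by an algorithm. If such a group is metabelian and can be bi-ordered at all, can it be re-presented so that some bi-order is decidable? We shall put one block for each $n\in\mathbb N$ into one metabelian group, and let two c.e. sets decide which blocks close, and how.

## Computable groups, positive cones, and the statements

**Definition (computable group, copy).** A group is *computable* if its domain is a computable set of natural numbers and its operation is a computable function. A *computable copy* (or computable presentation) of $G$ is a computable group $H\cong G$. The isomorphism need not be computable.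

**Definition (bi-order).** A *bi-order* on $G$ is a strict linear order $<$ such that $a<b$ implies $ca<cb$ and $ac<bc$ for all $a,b,c\in G$. The group is *bi-orderable* if it has one. On a computable group, a bi-order is computable if $<$ is a computable set of pairs.

A bi-order is the same thing as its positive cone $P=\{g:g>1\}$, a set with
$$PP\subseteq P,\qquad G=P\sqcup\{1\}\sqcup P^{-1},\qquad gPg^{-1}=P\ \text{ for all } g .$$
From $P$ we recover $a<b\iff a^{-1}b\in P$. This relation is visibly invariant on the left, and $(ac)^{-1}(bc)=c^{-1}(a^{-1}b)c$ gives invariance on the right. Each of $P$ and $<$ is computable from the other.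

For example, let $\lambda\in\mathbb Q^\times$ and let $\mathbb Q\rtimes_\lambda\mathbb Z$ be the group of pairs with $(m,i)(m',i')=(m+\lambda^im',i+i')$. If $\lambda>0$, declare $(m,i)>1$ iff $i>0$, or $i=0$ and $m>0$. This is a computable bi-order: conjugation fixes $i$ and multiplies $m$ by a power of $\lambda$ when $i=0$. If $\lambda<0$, conjugation by $(0,1)$ sends $(1,0)$ to $(\lambda,0)$. In a bi-order these would have the same sign, but $1$ and $\lambda$ have opposite signs in every order on the group $\mathbb Q$. So the group is not bi-orderable.

**Definition (metabelian).** A group is *metabelian* if it is solvable of derived length $2$. The groups $\mathbb Q\rtimes_\lambda\mathbb Z$ with $\lambda\neq1$ are examples.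

**Definition (computable inseparability).** Disjoint sets $B,C\subseteq\mathbb N$ are *computably inseparable* if no computable $S$ satisfies $B\subseteq S$, $S\cap C=\emptyset$ (such an $S$ is a *separator*).

The standard example is $B=\{e:\varphi_e(e)=0\}$, $C=\{e:\varphi_e(e)=1\}$, both c.e. Suppose $\varphi_e$ were the characteristic function of a separator $S$. If $e\in S$, then $\varphi_e(e)=1$, so $e\in C$ and $e\notin S$. If $e\notin S$, then $\varphi_e(e)=0$, so $e\in B\subseteq S$. Both are absurd.

**Definition (PA degree, $\Pi^0_1$ class).** A Turing degree is *PA* if it computes a complete consistent extension of Peano arithmetic. A *$\Pi^0_1$ class* in $2^{\mathbb N}$ is a set of the form $\{Z: \forall k\ Q(Z,k)\}$, where $Q(Z,k)$ is decided from finitely many values of $Z$, uniformly computably in $k$.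

The problem, as posed from the dissertation "Ordered Groups, Computability and Cantor-Bendixson Rank", comes with two results as background. By Darbinyan, some bi-orderable computable group has no computable copy with a computable bi-order, and it can be chosen solvable of derived length $3$. By Solomon, every bi-orderable computable abelian group has a computable copy with a computable bi-order. The question asks about derived length $2$. The answer is no.

**Theorem A.** Let $B,C\subseteq\mathbb N$ be disjoint c.e. sets. There is a computable, bi-orderable, metabelian group $G=M\rtimes\mathbb Z^2$, with $M$ a $\mathbb Q$-vector space, such that for every group $H\cong G$ with domain $\subseteq\mathbb N$ and every bi-order $<$ on $H$, the pair $(H,<)$ computes a set $S$ with $B\subseteq S$ and $S\cap C=\emptyset$.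

With $B,C$ computably inseparable, no computable copy of $G$ has a computable bi-order.

**Corollary A′.** Let $B=\{e:\varphi_e(e)=0\}$, $C=\{e:\varphi_e(e)=1\}$, and let $G$ be as in Theorem A. For every computable copy $H$ of $G$, a Turing degree computes a bi-order on $H$ iff it is a PA degree. This is the worst possible behavior, since a PA degree computes a bi-order on any bi-orderable computable group.

**Theorem B.** Every finitely generated bi-orderable metabelian group has a computable copy, and every computable copy of it has a computable bi-order.

So the groups in the negative answer must be infinitely generated. Infinitely generated groups $M\rtimes\mathbb Z$ are not treated here.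

## Why the scalar cannot be fixed in advance

We want to code, for each $n$, whether $n\in B$ or $n\in C$. The most direct idea is to give each $n$ a copy of $\mathbb Q$ on which $y$ acts by a positive or by a negative scalar. By the example $\mathbb Q\rtimes_\lambda\mathbb Z$ above, one negative scalar destroys bi-orderability. The quadratic block repairs this: the sign of $\beta$ is compensated by the choice of embedding.

Now take one block per $n$, built from the $n$-th prime $p_n$. It starts open, and it closes to $Y=\sqrt{p_n}$ if $n$ enters $B$, or to $Y=-\sqrt{p_n}$ if $n$ enters $C$. Equality in the quotient must be decidable, and here the attempt stops: the element $Y-\sqrt{p_n}$ becomes $0$ exactly when $n\in B$. (If $n\in C$ it becomes $-2\sqrt{p_n}\ne0$; if the block stays open it is not $0$.) Deciding equality would decide $B$.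

The number $N$ removes the obstacle. The sign comparison works for every $N\ge1$, so when $n$ enters at stage $s$ we may still choose $N$. We choose it so that no element of the block with code at most $s$ is killed. An element $f$ then needs to wait only until stage $\mathrm{code}(f)$ to learn its fate.

A second demand is that the reading must work in every copy $H$, with no computable isomorphism to help. This is the task of $x$: it acts on different blocks by scalars with different minimal polynomials over $\mathbb Q$, so a group equation picks out the $n$-th block.

## The group $M\rtimes\mathbb Z^2$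

**Step 1: the blocks.** *This step defines $M$ and makes equality in it decidable.* Let $p_0<p_1<\cdots$ be the primes, $K_n=\mathbb Q(\sqrt{p_n})$, $a_n=p_n+\sqrt{p_n}$, $\iota_n^\pm$ the two embeddings, and $R_n=K_n[Y,Y^{-1}]$. Code the elements of $R_n$ by natural numbers, uniformly in $n$, with distinct elements having distinct codes. Fix a computable enumeration of $B$ and $C$ in stages, so that each $n\in B\cup C$ enters at exactly one stage.

If $n$ enters at stage $s$, put
$$\beta_n=N_n\sqrt{p_n}\ \text{ if } n\in B,\qquad \beta_n=-N_n\sqrt{p_n}\ \text{ if } n\in C,$$
where $N_n\ge1$ is the least integer such that $f(\beta_n)\neq0$ for every nonzero $f\in R_n$ with code $\le s$. Such an integer exists, because finitely many nonzero Laurent polynomials have finitely many roots, and it can be computed. Let $I_n=\{f\in R_n:f(\beta_n)=0\}=(Y-\beta_n)$. If $n\notin B\cup C$, let $I_n=0$. Put $M_n=R_n/I_n$ and $M=\bigoplus_nM_n$.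

The $I_n$ are uniformly computable. Indeed
$$f\in I_n\iff f=0,\ \text{ or } n \text{ entered at some stage } s<\mathrm{code}(f) \text{ and } f(\beta_n)=0 . \tag{1}$$
The implication from right to left is the definition. For the other one, if $f\neq0$ and $n$ enters at a stage $s\ge\mathrm{code}(f)$, then $f(\beta_n)\ne0$ by the choice of $N_n$, so $f\notin I_n$; and if $n$ never enters, $I_n=0$. The right side of (1) is decidable: run the enumeration through the stages below $\mathrm{code}(f)$, and if $n$ has appeared, compute $\beta_n$ and evaluate.

So $M$ is the quotient of the computable group $\bigoplus R_n$ by a computable subgroup. It is a computable group if each coset is represented by its member of least code. It is a $\mathbb Q$-vector space, and each $M_n$ is a nonzero $K_n$-vector space.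

**Step 2: the extension.** *This step produces $G$.* Let $x$ and $y$ act on $M_n$ as multiplication by $a_n$ and by $Y$. These are commuting automorphisms of $M$, and they and their inverses are computable. Let $G$ be the set of triples $(m,i,j)\in M\times\mathbb Z\times\mathbb Z$ with
$$(m,i,j)(m',i',j')=(m+x^iy^jm',\,i+i',\,j+j').$$
This is a computable group. Both $M$ and $G/M\cong\mathbb Z^2$ are abelian, and $G$ is not abelian since $a_n\neq1$. So $G$ is metabelian. Write also $x=(0,1,0)$ and $y=(0,0,1)$; conjugation by these elements acts on $M$ as the operators $x$ and $y$.

**Step 3: a bi-order on $G$.** *This step shows that $G$ is bi-orderable. The order need not be computable.* Give each $M_n$ the invariant order found for its state at the beginning: through $\iota_n^+$ on $M_n\cong K_n$ if $n\in B$, through $\iota_n^-$ if $n\in C$, and by $\iota_n^+$ of the top coefficient if $n\notin B\cup C$. Order $M$ by the sign of the nonzero component of largest index. Since $x$ and $y$ act component by component, injectively and preserving signs, this order of $M$ is invariant under $x$ and $y$, hence under their inverses.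

Declare $(m,i,j)>1$ iff $(i,j)>0$ lexicographically, or $(i,j)=(0,0)$ and $m>0$. We check the cone conditions. In a product of two positive elements the $\mathbb Z^2$-parts add. The sum is positive unless both are $(0,0)$, and then the $M$-parts are added and stay positive. The inverse of $(m,i,j)$ is $(-x^{-i}y^{-j}m,-i,-j)$, so exactly one of a nontrivial element and its inverse is positive. Conjugation does not change $(i,j)$, and conjugation of $(m,0,0)$ by $(m',i,j)$ gives $(x^iy^jm,0,0)$, with the same sign. So this is a bi-order.

## Reading a separator from any bi-order on any copy

Let $\varphi:G\to H$ be an isomorphism, $<$ a bi-order on $H$, and $X=\varphi(x)$. We use $X$ as one fixed element of $H$; we do not assume that $\varphi$ is computable.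

**Step 4: finding the $n$-th block inside $H$.** *We need a nontrivial element of $\varphi(M_n)$, found by a search in $H$.* Given $n$, search for an element $h\ne1$ of $H$ that is a commutator and satisfies
$$X^2hX^{-2}\cdot(XhX^{-1})^{-2p_n}\cdot h^{\,p_n^2-p_n}=1. \tag{2}$$

Every solution lies in $\varphi(M_n)$. Write $h=\varphi(m)$. As $h$ is a commutator and $G/M$ is abelian, $m\in[G,G]\subseteq M$. In additive notation (2) says $x^2m-2p_n\,xm+(p_n^2-p_n)m=0$, that is, $\big((x-p_n)^2-p_n\big)m=0$. On the $K_j$-vector space $M_j$ the operator $x$ is the scalar $a_j$, and
$$(a_j-p_n)^2-p_n=(p_j-p_n)^2+p_j-p_n+2(p_j-p_n)\sqrt{p_j}.$$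
If $j\neq n$, the coefficient of $\sqrt{p_j}$ is not $0$, so this scalar is nonzero and the $j$-th component of $m$ is $0$. If $j=n$, the scalar is $0$. Hence $m\in M_n\setminus\{0\}$.

Solutions exist. For $0\neq m'\in M_n$, the commutator $xm'x^{-1}m'^{-1}$ is the element $(a_n-1)m'\neq0$ of $M_n$, and its image under $\varphi$ satisfies (2) because $(a_n-p_n)^2=p_n$.

So the search always ends. It uses only the operation of $H$; let $h_n=\varphi(m)$ be its result.

**Step 5: comparing two signs.** *This step defines $S$ and checks that it separates.* Put
$$k_n=Xh_nX^{-1}h_n^{-p_n}=\varphi(a_nm-p_nm)=\varphi(\sqrt{p_n}\,m)\neq1,\qquad S=\{n: h_n>1\iff k_n>1\}.$$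
The set $S$ is computable from $(H,<)$. Conjugation by $\varphi(y)$ preserves the positive cone.

If $n\in B$, then $\varphi(y)h_n\varphi(y)^{-1}=\varphi(N_n\sqrt{p_n}\,m)=k_n^{N_n}$ with $N_n\ge1$. So $h_n>1\iff k_n^{N_n}>1\iff k_n>1$, and $n\in S$.

If $n\in C$, then $\varphi(y)h_n\varphi(y)^{-1}=k_n^{-N_n}$. So $h_n>1\iff k_n<1$. As $k_n\neq1$, this gives $n\notin S$.

Thus $B\subseteq S$ and $S\cap C=\emptyset$, which proves Theorem A. If $H$ and $<$ were both computable, $S$ would be a computable separator. This is impossible for computably inseparable $B,C$, so the answer to the question is no. $\blacksquare$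

The freedom in $N_n$ is needed for more than this particular presentation. Suppose we had set $N_n=1$ throughout, and let $H$ be any copy of the resulting group. The search of Step 4 works unchanged. For $m\in M_n\setminus\{0\}$ the equation $ym=\sqrt{p_n}\,m$ holds if $n\in B$. It fails if $n\in C$, where $ym=-\sqrt{p_n}\,m$, and it fails if the block is open, where $(Y-\sqrt{p_n})m\neq0$. So $n\in B\iff\varphi(y)h_n\varphi(y)^{-1}=k_n$, and $H$ computes $B$. If $B$ is not computable, that group has no computable copy at all.

**Proof of Corollary A′.** By Jockusch–Soare ("$\Pi^0_1$ classes and degrees of theories", 1972) the following are equivalent for a degree $\mathbf d$: $\mathbf d$ is PA; $\mathbf d$ computes a separator of $\{e:\varphi_e(e)=0\}$ and $\{e:\varphi_e(e)=1\}$; every nonempty $\Pi^0_1$ class in $2^{\mathbb N}$ has a $\mathbf d$-computable member.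

Let $H$ be a computable copy of $G$. A degree that computes a bi-order on $H$ computes a separator, by Theorem A, so it is PA. Conversely, let $H$ be any bi-orderable computable group. If it is finite, it is trivial, because an element $g>1$ has $1<g<g^2<\cdots$; then there is nothing to compute. Otherwise identify its domain with $\mathbb N$. A set $P$ is a positive cone iff the following hold: $1\notin P$; for each $g\ne1$ exactly one of $g,g^{-1}$ is in $P$; for all $g,h\in P$, $gh\in P$; for all $g\in P$ and all $c$, $cgc^{-1}\in P$. Each instance involves finitely many values of $P$, so the cones form a $\Pi^0_1$ class. It is nonempty, so every PA degree computes a member. $\blacksquare$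

## Finitely generated groups: from bi-orders to ordered modules

We turn to Theorem B. Let $G$ be finitely generated, metabelian and bi-orderable.

**Step 6: a computable copy, unique up to computable isomorphism.** *After this step one computable bi-order on one copy suffices.* Finitely generated metabelian groups satisfy max-$n$, the ascending chain condition on normal subgroups (P. Hall 1954). Apply this to the free metabelian group $F$ of rank equal to the number of generators of $G$: the kernel of $F\to G$ is the normal closure of finitely many elements $u_1,\dots,u_l$. So $G$ is defined by the $u_i$ together with all relators $[[a,b],[c,d]]$, a c.e. set, and the set of words trivial in $G$ is c.e.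

Finitely generated metabelian groups are also residually finite (P. Hall 1959). To enumerate the nontrivial words, go through all finite groups $Q$ satisfying the metabelian law, with all tuples of elements satisfying $u_1=\dots=u_l=1$. Each such tuple defines a homomorphism $G\to Q$, and a word that is nontrivial in $Q$ is nontrivial in $G$. By residual finiteness every nontrivial word is found. So the word problem is decidable, and words modulo equality, represented by least codes, form a computable copy.

If $\psi:H_1\to H_2$ is an isomorphism of computable copies, then $\psi$ is computable: store the finitely many values on generators, and for $h\in H_1$ search for a word representing $h$. Hence a computable bi-order on one copy carries over to all.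

**Step 7: an abelian normal subgroup with free abelian quotient.** *This step replaces $G'$ by a slightly larger $M$, so that $G/M$ is torsion-free.* In a bi-ordered group, if $g^k$ with $k\ge1$ commutes with $h$, then so does $g$. Indeed, if $hgh^{-1}>g$, multiplying such inequalities gives $hg^kh^{-1}>g^k$, and likewise with $<$. Let
$$M=\{g\in G: g^k\in G'\text{ for some }k\ge1\},$$
the preimage of the torsion subgroup of $G/G'$; it is a normal subgroup. Let $g^k,h^l\in G'$. As $G'$ is abelian, $g^k$ commutes with $h^l$, so $g^k$ commutes with $h$, and so $g$ commutes with $h$. Thus $M$ is abelian. The quotient $A=G/M$ is a finitely generated torsion-free abelian group, $A\cong\mathbb Z^r$. As $M$ is abelian, $A$ acts on it by conjugation.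

The generators of $G$ map to generators of $A$, and on these $A$ has finitely many defining relators. Their values in $G$ generate $M$ as a normal subgroup, that is, as a $\mathbb Z[A]$-module. So $M$ is a finitely generated $\mathbb Z[A]$-module. It is torsion-free because a bi-ordered group is torsion-free.

**Definition ($A$-order).** Let $\Lambda=\mathbb Q[A]$, a Noetherian ring. An *$A$-order* on a $\Lambda$-module is a total order of its additive group preserved by every $a\in A$.

For instance, let $A=\langle x\rangle\cong\mathbb Z$. The module $\Lambda/(x-2)$ is $\mathbb Q$ with $x$ acting as $2$, and the usual order is an $A$-order. The module $\Lambda/(x+1)$ is $\mathbb Q$ with $x$ acting as $-1$, and it has no $A$-order, since $v$ and $-v$ would have the same sign.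

**Step 8: reduction to a computable $A$-order.** *This step moves the problem from $G$ to a module.* Let $V=M\otimes\mathbb Q\supseteq M$, a finitely generated $\Lambda$-module. A bi-order on $G$ restricts to an order on $M$ invariant under $A$. It extends to $V$: let $v>0$ iff $kv>0$, where $k\ge1$ and $kv\in M$; two choices $k,l$ agree by comparison with $klv$. So $V$ has an $A$-order.

Suppose $V$ has a computable $A$-order, where $V=\Lambda^k/R$ is given by generators $m_1,\dots,m_k$ of $M$ and finitely many generators of the submodule $R$. Membership in submodules over $\Lambda$ is decidable by Gröbner bases, since $\Lambda$ is a polynomial ring in $2r$ variables modulo the relations $x_ix_i'=1$. Declare $g>1$ iff its image in $\mathbb Z^r$ is lexicographically positive, or $g\in M$ and its image in $V$ is positive. This is a bi-order by the argument of Step 3: conjugation fixes the image in $\mathbb Z^r$ and acts on $M$ through $A$. It is computable. The map $G\to\mathbb Z^r$ is computable from its values on generators. If $g\in M$, fix lifts of a basis of $A$ to $G$ and search for an expression of $g$ as a product of conjugates of the $m_i^{\pm1}$ by monomials in these lifts; it gives a vector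 in $\Lambda^k$ that represents the image of $g$.

It remains to find a computable $A$-order on $V$, knowing that $V$ has some $A$-order.

## Filtering by associated primes only

It is natural to filter $V$ with factors $\Lambda/P$, $P$ prime, and to order lexicographically. But an arbitrary prime filtration may have factors with no $A$-order. For $A=\langle x\rangle$ and $V=\Lambda$, the chain $0\subset(x+1)\Lambda\subset\Lambda$ has top factor $\Lambda/(x+1)$, which has no $A$-order, although $\Lambda$ has one (the sign of the top coefficient). The cure is to use only associated primes, at the price of allowing ideals of $\Lambda/P$ as factors.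

**Lemma 1.** $V$ has a finite chain of submodules $0=V_0\subset V_1\subset\dots\subset V_q=V$ in which each $V_i/V_{i-1}$ is isomorphic to a nonzero ideal of $\Lambda/P_i$ for some $P_i\in\mathrm{Ass}(V)$.

*Proof.* Two textbook facts about a finitely generated module $T$ with $\mathrm{Ass}(T)=\{P\}$ are used. Elements outside $P$ act injectively on $T$, so $T\to T_P$ is injective; and some power of $P$ kills $T$.

Let $0=Q_1\cap\dots\cap Q_l$ be an irredundant primary decomposition in $V$, with $\mathrm{Ass}(V/Q_i)=\{P_i\}$, $P_i\in\mathrm{Ass}(V)$. Put $U_0=V$ and $U_i=Q_1\cap\dots\cap Q_i$, so $U_l=0$. The module $T=U_{i-1}/U_i=U_{i-1}/(U_{i-1}\cap Q_i)$ embeds in $V/Q_i$. So $T=0$ or $\mathrm{Ass}(T)=\{P\}$ with $P=P_i$. In the second case $T_P$ is finitely generated over $\Lambda_P$ and killed by a power of the maximal ideal, so it has finite length. Its composition factors are isomorphic to $\Lambda_P/P\Lambda_P=\mathrm{Frac}(\Lambda/P)$. Intersect a composition series of $T_P$ with $T$: the factors of the resulting chain embed in $\mathrm{Frac}(\Lambda/P)$. They are finitely generated, so multiplication by a common denominator embeds them in $\Lambda/P$ as ideals. Lift these chains to chains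 between $U_i$ and $U_{i-1}$, put them together, and omit zero factors. $\square$

**Step 9: reduction to $\Lambda/P$.** *This step leaves only cyclic modules that are domains.* Since $P_i\in\mathrm{Ass}(V)$, the module $\Lambda/P_i$ is isomorphic to a submodule of $V$, so it has an $A$-order. Suppose each $\Lambda/P_i$ has a computable $A$-order. For $0\ne v\in V$ find the $i$ with $v\in V_i\setminus V_{i-1}$, which is decidable, and give $v$ the sign of its image in $\Lambda/P_i$. To compute that image, store the images of finitely many generators of $V_i$ and search for an expression of $v$ in them. If $v,v'$ are positive at levels $i>i'$, then $v+v'$ is at level $i$ with the image of $v$. If $i=i'$, the images add to a positive, hence nonzero, element. So this is an $A$-order, and it is computable. Theorem B follows from: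

**Proposition 2.** Let $P\subset\Lambda=\mathbb Q[A]$, $A\cong\mathbb Z^r$, be prime, and suppose that $D=\Lambda/P$ has an $A$-order. Then $D$ has a computable $A$-order.

## Why neither the given order nor a positive real zero suffices

*The given order may be noncomputable.* Let $r=2$, $P=0$, let $\alpha>0$ be irrational, and call $f\in\mathbb Q[x_1^{\pm},x_2^{\pm}]$ positive if its term $x_1^ix_2^j$ with the largest $i+\alpha j$ has a positive coefficient. This is an $A$-order. For positive integers $i,j$ we have $x_1^i-x_2^j>0\iff i>\alpha j$, so the order computes $\alpha$. If $\alpha$ is not computable, neither is the order. So the given $A$-order can serve only as evidence that some discrete data exist.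

*A positive real zero of $P$ may not exist.* If $P$ has a zero in $\mathbb R_{>0}^r$, one gets a homomorphism $D\to\mathbb R$ positive on $A$, a good start for ordering $D$. One may hope that every $A$-order produces such a zero. Here is an example in which it does not; we shall follow it through the proof.

**Example 3.** Let $r=2$, $f=(x_1-x_2)^2+1$, $P=(f)$. Put $u=x_1-x_2$. Then $\mathbb Q[x_1,x_2]/(f)=\mathbb Q[u]/(u^2+1)\,[x_2]\cong\mathbb Q(\mathrm i)[x_2]$, so
$$D\cong\mathbb Q(\mathrm i)[x_2,x_2^{-1},(x_2+\mathrm i)^{-1}],\qquad x_1=x_2+\mathrm i ,$$
is a domain and $P$ is prime. There is no ring homomorphism $D\to\mathbb R$, because $-1$ is a square in $D$. Still, $D$ has an $A$-order. Expand its elements as Laurent series in $x_2^{-1}$ over $\mathbb Q(\mathrm i)$, order $\mathbb Q(\mathrm i)$ lexicographically by real and then imaginary part, and take the sign of the leading coefficient. Multiplication by $x_2$ shifts the series, and multiplication by $x_1=x_2+\mathrm i$ does not change the leading coefficient, so both preserve the order.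

In Example 3 both $x_1$ and $x_2$ are infinitely large, and only their ratio has a finite size, namely $1$. The top-degree part $(x_1-x_2)^2$ of $f$ does vanish at the positive point $(1,1)$. This suggests what to look for: a weight $w$ on $A$, and a positive real zero of the ideal of $w$-initial forms of $P$. Steps 10 and 11 extract both from the order and make them rational or algebraic. Step 12 builds an order from them, and Step 13 shows that this order is computable.

## The weight and the positive point

**Step 10: sizes of group elements, and a real-valued homomorphism.** *This step extracts from the given order a coarse order $\prec$ on a quotient of $A$, and a positive real zero for the corresponding initial forms.* Fix an $A$-order on $D$ with $1>0$ (reverse it if necessary). Then every $a\in A$ is positive in $D$. Since $D$ is a $\mathbb Q$-vector space, multiplication by positive rationals preserves the order.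

For positive $u,v\in D$ write $u\ll v$ if $ku<v$ for all $k\in\mathbb N$, and $u\asymp v$ if $u\le kv$ and $v\le ku$ for some $k$. Exactly one of $u\ll v$, $u\asymp v$, $v\ll u$ holds: if neither $u\ll v$ nor $v\ll u$, then $v\le ku$ and $u\le lv$ for some $k,l$, and $\max(k,l)$ shows $u\asymp v$; the exclusions are immediate. Both relations are invariant under multiplication by $A$. So $A_0=\{a\in A:a\asymp1\}$ is a subgroup: if $a,b\asymp1$, then $ab\asymp b\asymp1$ and $1\asymp a^{-1}$. Also $a\ll b$ depends only on the cosets of $a,b$ modulo $A_0$, and it induces a total group order $\prec$ on $A/A_0$. A totally ordered group is torsion-free, so $A/A_0$ is free abelian of finite rank and $A_0$ is a direct summand of $A$.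

Let $O\subseteq\Lambda$ be the $\mathbb Q$-span of the $a\in A$ with $a\ll1$ or $a\asymp1$. It is a subring, because $a$ multiplied by an element of size at most that of $1$ has size at most that of $a$. For $f\in O$ let $\bar f$ be its image in $D$. Each $a$ in the spanning set satisfies $a\le k\cdot1$ for some $k$, so $|\bar f|\le k\cdot1$ for some $k$, and
$$\theta(f)=\sup\{q\in\mathbb Q:q\cdot1\le\bar f\}\in\mathbb R$$
is defined. For rational $q$,
$$q<\theta(f)\Rightarrow q\cdot1<\bar f,\qquad q>\theta(f)\Rightarrow q\cdot1>\bar f . \tag{3}$$
We collect properties of $\theta$.

* It is additive. If $q<\theta(f)$ and $q'<\theta(g)$, then (3) gives $(q+q')\cdot1<\bar f+\bar g$, so $\theta(f+g)\ge\theta(f)+\theta(g)$. The other inequality follows in the same way from above. Compatibility with positive rational factors is clear, and $\theta(-f)=-\theta(f)$ by additivity. So $\theta$ is $\mathbb Q$-linear.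
* It is monotone in $\bar f$, $\theta(1)=1$, and $\theta(f)=0$ if $f\in O\cap P$, since then $\bar f=0$.
* It is multiplicative. Let $a\in A\cap O$ and let $q<\theta(f)<q'$ be rational. By (3), $q\cdot1<\bar f<q'\cdot1$, and multiplication by $a$ gives $qa<a\bar f<q'a$ in $D$. Apply the monotone map $\theta$: $q\theta(a)\le\theta(af)\le q'\theta(a)$. Letting $q,q'\to\theta(f)$, we get $\theta(af)=\theta(a)\theta(f)$. By linearity $\theta$ is a ring homomorphism $O\to\mathbb R$.
* If $a\in A_0$, then $1\le ka$ for some $k\ge1$, so $\theta(a)\ge1/k>0$. If $a\ll1$, then $0<a<\frac1k\cdot1$ for all $k\ge1$, so $\theta(a)=0$.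

For $0\ne f\in\Lambda$ let $\mathrm{in}_\prec(f)$ be the part of $f$ supported on the $\prec$-largest coset of $A_0$ that meets the support of $f$. Let $f\in P$ and let $b$ be in that coset. Then $b^{-1}f$ has its support in $A_0\cup\{a:a\ll1\}$, so $b^{-1}f\in O\cap P$ and $\theta(b^{-1}f)=0$. The terms of $b^{-1}f$ outside $A_0$ have $\theta$-value $0$. Hence
$$b^{-1}\mathrm{in}_\prec(f)\in\mathbb Q[A_0],\qquad\theta\big(b^{-1}\mathrm{in}_\prec(f)\big)=0. \tag{4}$$

In Example 3, $x_1\asymp x_2\gg1$, so $A_0=\langle x_1/x_2\rangle$ and $A/A_0\cong\mathbb Z$. As $x_1/x_2=1+\mathrm ix_2^{-1}$, we have $\theta(x_1/x_2)=1$. Further, $\mathrm{in}_\prec(f)=(x_1-x_2)^2$, and with $b=x_2^2$ equation (4) reads $\theta\big((x_1/x_2-1)^2\big)=0$.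

**Step 11: an integral weight and an algebraic point.** *The order $\prec$ and the values of $\theta$ may be noncomputable. This step replaces them by a homomorphism to $\mathbb Z$ and by real algebraic numbers.* For a homomorphism $w:A\to\mathbb Z$ let $\mathrm{in}_w(f)$ be the sum of the terms of $f$ of maximal $w$-weight, and let $\mathrm{in}_w(P)$ be the ideal generated by all $\mathrm{in}_w(f)$, $0\ne f\in P$. The danger is that $P$ has infinitely many elements, while $w$ can be made to imitate $\prec$ only on finitely many. The next lemma says that finitely many suffice, for all $w$ at once.

**Lemma 4.** There is a finite $U\subset P\setminus\{0\}$ such that for every $w$, the ideal $\mathrm{in}_w(P)$ is generated by $\{\mathrm{in}_w(g):g\in U\}$.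

*Proof.* Write $\Lambda=\mathbb Q[x_1^{\pm},\dots,x_r^{\pm}]$, $J=P\cap\mathbb Q[x_1,\dots,x_r]$, and let $J^h\subseteq\mathbb Q[x_0,\dots,x_r]$ be the homogenization of $J$, the ideal generated by the homogenizations $f^h$ of all $f\in J$. By Sturmfels, *Gröbner Bases and Convex Polytopes*, Thm 1.2 and Cor. 1.3, $J^h$ has a finite universal Gröbner basis $U^h$, one that is a Gröbner basis for every term order. It is a union of reduced Gröbner bases, so it may be taken to consist of nonzero homogeneous polynomials.

Let $\omega\ge0$ be an integral weight vector. We claim that $\mathrm{in}_\omega(F)\in\langle\mathrm{in}_\omega(g):g\in U^h\rangle$ for every nonzero $F\in J^h$ (compare Cor. 1.9 there). Take the term order that compares $\omega$-weights first and breaks ties by some fixed term order. Division by the Gröbner basis $U^h$ gives $F=\sum h_ig_i$, $g_i\in U^h$, with all monomials of each $h_ig_i$ at most the leading monomial of $F$. So no $h_ig_i$ has weight above that of $F$, and comparison of the terms of this top weight gives $\mathrm{in}_\omega(F)=\sum\mathrm{in}_\omega(h_i)\,\mathrm{in}_\omega(g_i)$, the sum over those $i$ for which $h_ig_i$ attains it. This is the claim. Adding a multiple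 of $(1,\dots,1)$ to $\omega$ does not change initial forms of homogeneous polynomials. So for homogeneous $F$ the claim holds for arbitrary integral $\omega$.

Setting $x_0=1$ is injective on the monomials of a fixed degree, and it carries the weight $(0,w)$ to the weight $w$. Hence for a homogeneous $F\ne0$ we have $F|_{x_0=1}\ne0$ and $\mathrm{in}_{(0,w)}(F)|_{x_0=1}=\mathrm{in}_w(F|_{x_0=1})$. Let $U=\{g|_{x_0=1}:g\in U^h\}$, a set of nonzero elements of $J\subseteq P$. Given $0\neq f\in P$, multiply by a monomial so that $f\in J$; this multiplies $\mathrm{in}_w(f)$ by a unit. By the claim for $F=f^h$ and $\omega=(0,w)$, $\mathrm{in}_{(0,w)}(f^h)=\sum h_i'\,\mathrm{in}_{(0,w)}(g_i)$ for some polynomials $h_i'$ and $g_i\in U^h$. Setting $x_0=1$ gives $\mathrm{in}_w(f)=\sum h_i'|_{x_0=1}\,\mathrm{in}_w(g_i|_{x_0=1})$. $\square$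

*Choice of $w$.* Let $\Phi\subset A/A_0$ be the finite set of all $c_{\mathrm{top}}c^{-1}$, where $g\in U$, $c_{\mathrm{top}}$ is the $\prec$-top coset meeting $\mathrm{supp}(g)$, and $c$ is another coset meeting $\mathrm{supp}(g)$. All elements of $\Phi$ are $\succ1$. So no product of them with non-negative integer exponents, not all zero, is trivial. Gordan's theorem says that finitely many vectors in $\mathbb Z^m$ either have a nontrivial vanishing combination with non-negative integer coefficients, or there is a homomorphism $\mathbb Z^m\to\mathbb Z$ positive on all of them. So some homomorphism $A/A_0\to\mathbb Z$ is positive on $\Phi$. Let $w:A\to\mathbb Z$ be its composite with $A\to A/A_0$. It is constant on cosets of $A_0$ and is larger on the top coset than on the others, for each $g\in U$. Thus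
$$\mathrm{in}_w(g)=\mathrm{in}_\prec(g)\qquad(g\in U).$$

*Choice of $\chi$.* As $A_0$ is a direct summand, the homomorphism $\theta|_{A_0}:A_0\to\mathbb R_{>0}$ extends to a homomorphism $\chi:A\to\mathbb R_{>0}$, and this extends to a ring homomorphism $\chi:\Lambda\to\mathbb R$ that agrees with $\theta$ on $\mathbb Q[A_0]$. For $g\in U$ and $b$ in its top coset, (4) gives $\chi(\mathrm{in}_w(g))=\chi(b)\,\theta(b^{-1}\mathrm{in}_\prec(g))=0$. By Lemma 4, $\chi(\mathrm{in}_w(P))=0$.

*Making $\chi$ algebraic.* The points $(t_1,\dots,t_r)\in\mathbb R^r_{>0}$ at which all $\mathrm{in}_w(g)$, $g\in U$, vanish form a semialgebraic set defined over $\mathbb Q$. It is not empty, as it contains $(\chi(x_1),\dots,\chi(x_r))$. By Tarski's transfer principle it contains a point with real algebraic coordinates. Replace $\chi$ by evaluation at this point. Again $\chi>0$ on $A$, and by Lemma 4 again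
$$\chi(\mathrm{in}_w(P))=0. \tag{5}$$
Now $\chi(\Lambda)$ lies in a number field contained in $\mathbb R$. The order we began with is not used any more.

## From the weight and the point to an order on $D$

**Step 12: the order.** *We order $D$ by two successive filtrations, arranged so that each $a\in A$ acts on the graded pieces by positive scalars or by a shift.*

*The ring $D_0$ and its real point.* Let $w\neq0$. Divide $w$ by a positive integer so that it maps onto $\mathbb Z$; initial forms do not change. Put $A_w=\ker w$ and choose $z\in A$ with $w(z)=-1$, so that $A=A_w\times\langle z\rangle$. Let $O_w=\mathbb Q[A_w][z]$ and let $D_0$ be its image in $D$. The homomorphism $O_w\to\mathbb R$ that is $\chi$ on $\mathbb Q[A_w]$ and sends $z$ to $0$ kills $O_w\cap P$. Indeed, let $f=f_0+zf_1\in P$ with $f_0\in\mathbb Q[A_w]$, $f_1\in O_w$; its image is $\chi(f_0)$. If $f_0=0$, this is $0$. If $f_0\ne0$, the terms of $f_0$ have weight $0$ and all others have negative weight, so $\mathrm{in}_w(f)=f_0$ and $\chi(f_0)=0$ by (5). So we get a ring homomorphism $\theta_w:D_0\to\mathbb R$.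

If $w=0$, then $\mathrm{in}_w(P)=P$, and (5) says that $\chi$ kills $P$. Put $A_w=A$, $D_0=D$, let $\theta_w:D\to\mathbb R$ be induced by $\chi$, and let $z$ denote $0\in D_0$.

In both cases the image $K$ of $\theta_w$ is a $\mathbb Q$-subalgebra of a number field, hence a field, a real number field. So $\mathfrak m=\ker\theta_w$ is a maximal ideal of $D_0$. Also $z\in\mathfrak m$, and $\theta_w(a)=\chi(a)>0$ for $a\in A_w$. The ring $D_0$ is a Noetherian domain, being a finitely generated $\mathbb Q$-algebra inside $D$. If $w\ne0$, then $z\neq0$ in $D_0$, as it is a unit of $D$, and $D=D_0[z^{-1}]$. Let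
$$L=(D_0)_{\mathfrak m}\subseteq\mathrm{Frac}(D),\qquad\bar L=L/zL .$$
Since $z\in\mathfrak m$, $\bar L$ is a nonzero Noetherian local ring. Let $\bar{\mathfrak n}$ be its maximal ideal; the residue field is $D_0/\mathfrak m=K$.

*Order on $\bar L$.* By Krull's intersection theorem $\bigcap_i\bar{\mathfrak n}^i=0$. Each $\bar{\mathfrak n}^i/\bar{\mathfrak n}^{i+1}$ is a finite-dimensional $K$-space. Fix a $K$-basis of it, and order it lexicographically by coordinates, using $K\subset\mathbb R$. Positive scalars from $K$ preserve this order, and negative scalars reverse it. For $0\ne u\in\bar L$ there is a unique $i$ with $u\in\bar{\mathfrak n}^i\setminus\bar{\mathfrak n}^{i+1}$; let $u>0$ iff its class in $\bar{\mathfrak n}^i/\bar{\mathfrak n}^{i+1}$ is positive. Exactly one of $u,-u$ is positive. If $u,v$ are positive at levels $i<j$, then $u+v$ is at level $i$ with the class of $u$. If $i=j$, the classes add to a positive, hence nonzero, class. So this is a total group order. An element $a\in A_w$ is a unit of $D_0$, so it preserves levels, and it acts on $\bar{\mathfrak n}^i/\bar{\mathfrak n}^{i+1}$ as the scalar $\theta_w(a)>0$. So the order is invariant under $A_w$.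

*Order on $D$.* If $w=0$, then $z=0$ and $\bar L=L\supseteq D$; restrict the order to $D$. It is invariant under $A_w=A$.

Let $w\neq0$. By Krull, $\bigcap_jz^jL=0$. As $L$ is a domain and $z\ne0$, each $0\ne u\in L$ is uniquely $u=z^ju'$ with $u'\in L\setminus zL$. Let $u>0$ iff the class of $u'$ in $\bar L$ is positive. Exactly one of $u,-u$ is positive. Let $u=z^ju'$ and $v=z^lv'$ be positive. If $j<l$, then $u+v=z^j(u'+z^{l-j}v')$, and the bracket has the same class as $u'$. If $j=l$, the class of $u'+v'$ is positive, in particular nonzero, so $u'+v'\notin zL$. Hence this is a total group order on $L$. It is invariant under $A_w$, whose elements are units of $L$ and preserve the order of $\bar L$, and under $z$, which only shifts $j$. It extends to $L[z^{-1}]\supseteq D_0[z^{-1}]=D$: let $u>0$ iff $z^ku>0$ for some $k$ with $z^ku\in L$, equivalently for every such $k$. The restriction to $D$ is invariant under $A_w$ and $z^{\pm1}$, so it is an $A$-order.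

In Example 3, $w(x_1)=w(x_2)=1$ and $\chi=1$ on $A$. Take $z=x_2^{-1}$ and $t=x_1/x_2$. Then $f=z^{-2}\big((t-1)^2+z^2\big)$. The polynomial in brackets is irreducible, being an associate of $f$ in $\Lambda$ and not divisible by $z$, so $D_0=\mathbb Q[t,t^{-1},z]/\big((t-1)^2+z^2\big)$. Here $\theta_w(t)=1$, $\theta_w(z)=0$, $K=\mathbb Q$, $\mathfrak m=(t-1,z)$, and $\bar L=\mathbb Q[\varepsilon]/(\varepsilon^2)$ with $\varepsilon=t-1$. The levels are spanned by $1$ and by $\varepsilon$, and $t=1+\varepsilon$ acts on each as $1$. The nilpotent $\varepsilon$ leaves room for the square root of $-1$ in $D$. The new order is not the old one. With $\varepsilon$ as basis element, $k(t-1)-z$ has class $k\varepsilon$ in $\bar L$, so $z<k(t-1)$ for all $k\ge1$. In the series order of Example 3, $t-1=\mathrm iz$ and $z-k(t-1)=(1-k\mathrm i)z>0$.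

## Deciding signs in $D$

**Step 13: computability.** *It remains to compute the sign of a given element. The definition of the order passes through a localization, and we replace it by searches and ideal membership tests in $D_0$.* Fix a finite presentation of the $\mathbb Q$-algebra $D_0$, generators of $\mathfrak m$, and the values of $\theta_w$ on the generators of $D_0$; these values are real algebraic numbers. Ideal membership in $D_0$ and in $\Lambda$ is decidable by Gröbner bases.

*Membership in levels can be tested in $D_0$.* For $i\ge1$ the ideal $\mathfrak m^i+zD_0$ has radical $\mathfrak m$, which is maximal, so it is $\mathfrak m$-primary and hence contracted from $L$. Therefore the preimage of $\bar{\mathfrak n}^i$ under $D_0\to\bar L$ is exactly $\mathfrak m^i+zD_0$. For $i=0$ both are $D_0$. Moreover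
$$\bar{\mathfrak n}^i/\bar{\mathfrak n}^{i+1}=(\mathfrak m^i+zD_0)/(\mathfrak m^{i+1}+zD_0), \tag{6}$$
since the right side is killed by $\mathfrak m$, so that elements outside $\mathfrak m$ already act invertibly and localization changes nothing.

*The search.* Let $0\ne d\in D$. If $w\ne0$, multiply $d$ by a power of $z$; the sign does not change, and we may assume $0\neq d\in D_0$. Search for $j,i\ge0$ and $g,h\in D_0$ with
$$g\notin\mathfrak m,\qquad gd=z^jh,\qquad h\in\mathfrak m^i+zD_0,\qquad h\notin\mathfrak m^{i+1}+zD_0. \tag{7}$$
For $w=0$ take $j=0$, $g=1$, $h=d$, and search only for $i$.

*The search succeeds.* If $w\ne0$, write $d=z^ju'$ with $u'\in L\setminus zL$ and $u'=h/g$, $h\in D_0$, $g\in D_0\setminus\mathfrak m$; then $gd=z^jh$. The class of $u'$ in $\bar L$ is not $0$, so it lies in some $\bar{\mathfrak n}^i\setminus\bar{\mathfrak n}^{i+1}$. As $g$ is a unit of $L$, the class of $h=gu'$ lies there too, and (7) holds by the description of preimages. If $w=0$, then $d\ne0$ in $\bar L=L$, and the $i$ with $d\in\bar{\mathfrak n}^i\setminus\bar{\mathfrak n}^{i+1}$ works.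

*Every result is correct.* Given (7), put $u'=h/g\in L$, so $d=z^ju'$. The class of $h$ in $\bar L$ is not in $\bar{\mathfrak n}^{i+1}$, so it is nonzero, and $u'$ also has nonzero class, that is, $u'\notin zL$. Both classes are at level $i$, and in $\bar{\mathfrak n}^i/\bar{\mathfrak n}^{i+1}$ the class of $u'$ is $\theta_w(g)^{-1}$ times that of $h$. Hence the sign of $d$ is the sign of $\theta_w(g)$ times the sign of the class of $h$ in (6).

*Signs in (6).* The products of $i$ generators of $\mathfrak m$ span (6) over $K=D_0/\mathfrak m$. Go through them in a fixed order and keep a product $e$ iff it is not in the ideal generated by the products kept so far together with $\mathfrak m^{i+1}+zD_0$. This is decidable, and it is exactly the greedy choice of a $K$-basis $e_1,\dots,e_q$ of (6), uniformly in $i$. We take these as the fixed bases in Step 12. For $h\in\mathfrak m^i+zD_0$ search for $c_1,\dots,c_q\in D_0$ with $h-\sum c_te_t\in\mathfrak m^{i+1}+zD_0$. The coordinates of the class of $h$ are $\theta_w(c_1),\dots,\theta_w(c_q)\in K$. Signs of elements of the number field $K\subset\mathbb R$ are decidable, so the sign of the first nonzero coordinate, and that of $\theta_w(g)$, can be computed.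

Hence the $A$-order on $D$ is computable. This proves Proposition 2, and with Steps 6–9 it proves Theorem B. $\blacksquare$
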